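# The lower envelope of the uniform modulus of continuity of Brownian motion

## 1. Three theorems on the small values of $S(h)$

Let $X(t)$, $t\ge0$, be standard one-dimensional Brownian motion, and for $0<h<1$ let
$$S(h)=\sup_{0\le t\le 1}\Big[\sup_{t\le u<v<t+h}|X(v)-X(u)|\Big]$$
be its uniform modulus of continuity. Write $\log_2=\log\log$ and $\log_3=\log\log\log$ for iterated logarithms. For a positive function $\psi(t)$, defined for large $t$, we say that

* $\psi\in U$ if with probability one $S(h)\le h^{1/2}\psi(1/h)$ for arbitrarily small $h>0$;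
* $\psi\in L$ if with probability one $S(h)>h^{1/2}\psi(1/h)$ for all sufficiently small $h>0$.

**Theorem 1.** Let $\psi(t)=(2\log t+\log_2t+C\log_3t)^{1/2}$. If $C<-2$ then $\psi\in L$; if $C>-2$ then $\psi\in U$.

**Theorem 2.** Almost surely
$$\liminf_{h\downarrow0}\Big\{\frac{S(h)^2}{h}-2\log\tfrac1h-\log_2\tfrac1h+2\log_3\tfrac1h\Big\}=\log\frac2\pi .$$
Hence, if $\psi(t)^2=2\log t+\log_2t-2\log_3t+b(t)$, then $\limsup b<\log\frac2\pi$ implies $\psi\in L$, and $\liminf b>\log\frac2\pi$ implies $\psi\in U$. In particular, since $0>\log\frac2\pi$, the case $C=-2$ of Theorem 1 belongs to $U$.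

For the third theorem let $\varphi$ be the standard normal density and, for $\ell\ge1$,
$$q_\ell(x)=P\big(\sup\{|X(v)-X(u)|:0\le u\le v\le\ell,\ v-u\le1\}>x\big).$$

**Theorem 3.** For fixed $\ell\ge2$, $q_\ell(x)\sim2\sqrt2\,(\ell-1)\,x\varphi(x)$ as $x\to\infty$. Consequently, for every $B\in\mathbb R$,
$$P\big(S(h)^2/h-2\log\tfrac1h-\log_2\tfrac1h\le B\big)\to\exp\big(-2\sqrt{2/\pi}\,e^{-B/2}\big)\qquad(h\downarrow0).$$

Theorem 1 is a conjecture from "Uniform Variation Results for Brownian Motion" (doi:10.1007/bf00533815), answered in the affirmative. One level coarser, the following is known: if $\psi(t)=(2\log t+C\log_2t)^{1/2}$, then $\psi\in L$ for $C<1$ and $\psi\in U$ for $C>1$. Theorem 1 sits at the critical value $C=1$ of that statement and looks at the next logarithm.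

Theorem 1 is proved in Sections 5–10. Sections 11–16 are needed only for Theorems 2 and 3.

## 2. What the classes $U$ and $L$ say, in the variable $n=\log(1/h)$

Both classes concern *unusually small* values of $S(h)$. If $\psi\in L$, the curve $h^{1/2}\psi(1/h)$ eventually stays below $S(h)$. If $\psi\in U$, then $S$ dips to or below the curve at arbitrarily small $h$, though perhaps only on rare occasions. Anything eventually below a member of $L$ is in $L$, and anything eventually above a member of $U$ is in $U$. Here is an example: let $\psi(t)=(a\log t)^{1/2}$. If $a<2$, then $\psi(t)\le(2\log t+0\cdot\log_2t)^{1/2}$, so $\psi\in L$ by the known result with $C=0$. If $a>2$, then $\psi(t)\ge(2\log t+2\log_2t)^{1/2}$ for large $t$, so $\psi\in U$.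

**A simpler form of $S$.** For $a<b$ put
$$W_h[a,b]=\sup\{|X(v)-X(u)|:a\le u\le v\le b,\ v-u\le h\}.$$
A pair $u<v$ occurs in the definition of $S(h)$ if and only if $0\le u<v<1+h$ and $v-u<h$. Necessity is clear; for sufficiency take $t=\min(u,1)$. By continuity of $X$,
$$S(h)=W_h[0,1+h].\tag{1}$$
In particular $S$ is nondecreasing in $h$. Also $q_\ell(x)=P(W_1[0,\ell]>x)$, and by scaling and stationarity of increments
$$P\big(W_h[a,a+\ell h]>\sqrt h\,x\big)=q_\ell(x).\tag{2}$$

**The level $x(n)$.** Throughout, $n=\log(1/h)$ (a real number), and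
$$x(n)^2=2n+g(n),\qquad g(n)=\log n+C\log\log n+B.\tag{3}$$
With $B=0$ we have $\psi(1/h)=x(n)$ for the $\psi$ of Theorem 1. For large $n$: $g\ge0$; $|g'|\le2/n$, because $g'=\frac1n+\frac{C}{n\log n}$; and $x$ is increasing. Since $\varphi(x(n))=(2\pi)^{-1/2}e^{-n-g(n)/2}$ and $x(n)\sim\sqrt{2n}$,
$$\frac{x\varphi(x)}h\sim\frac{\sqrt{2n}}{\sqrt{2\pi}}\,n^{-1/2}(\log n)^{-C/2}e^{-B/2}=\pi^{-1/2}e^{-B/2}(\log n)^{-C/2}.\tag{4}$$

Formula (4) already shows why $-2$ is special. We shall see that $P(S(h)\le\sqrt h\,x)$ is roughly $\exp(-\text{const}\cdot x\varphi(x)/h)$. By (4) this is $n^{-o(1)}$ when $C>-2$, smaller than every power of $1/n$ when $C<-2$, and a power of $1/n$, with exponent governed by $B$, when $C=-2$.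

The letter $C$ is reserved for the parameter in (3); $c$ denotes positive absolute constants that may change from place to place.

## 3. Hand computations: fixed, disjoint and sliding windows

Let $\Psi(z)=\int_z^\infty\varphi$.

*A window that cannot slide.* Take $\ell=1$. The one-signed supremum $\sup_{u\le v\le1}(X(v)-X(u))$ equals $\max_{v\le1}(X(v)-\min_{u\le v}X(u))$. By Lévy's theorem $X-\min X$ has the law of $|X|$, so this supremum exceeds $x$ with probability $P(\max_{[0,1]}|X|>x)\le4\Psi(x)$. Taking both signs, and using $|X(1)|$ for the lower bound,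
$$2\Psi(x)\le q_1(x)\le8\Psi(x).$$
So $q_1(x)$ has order $\varphi(x)/x$.

*Disjoint windows.* Replace $S(h)$ by the maximum of the $\lfloor1/h\rfloor$ independent quantities $|X((i+1)h)-X(ih)|$. This is at most $\sqrt h\,x$ with probability $(1-2\Psi(x))^{\lfloor1/h\rfloor}$. If $x^2=2n-\log n+B$, then $2\Psi(x)/h\sim2\varphi(x)/(xh)\to\pi^{-1/2}e^{-B/2}$, so the squared maximum over $h$ is typically $2n-\log n+O(1)$.

*Sliding windows.* The increments over $[u,u+1]$ and $[u+\Delta,u+\Delta+1]$, $0\le\Delta\le1$, have correlation $1-\Delta$, and their sum has variance $4-2\Delta$. If both exceed $x$ the sum exceeds $2x$, so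
$$P(\text{both}>x)\le\Psi\big(x(1-\Delta/2)^{-1/2}\big)\le\Psi\big(x\sqrt{1+\Delta/2}\big)\le\frac{\varphi(x)}x\,e^{-x^2\Delta/4}.$$
Two windows shifted by many multiples of $x^{-2}$ therefore rarely exceed $x$ together. This suggests about $x^2$ nearly independent trials per unit of sliding room, each with success probability of order $\varphi(x)/x$, that is, $q_\ell(x)\approx\text{const}\cdot(\ell-1)x\varphi(x)$. By (4) with $C=0$, the quantity $x\varphi(x)/h$ is of order one when $x^2=2n+\log n+O(1)$. Sliding turns $-\log n$ into $+\log n$, and this is the $\log_2$ term of the theorems.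

## 4. Passing to all scales: the cost of dense and of sparse sequences

Write $h_k=e^{-n_k}$ and $A_k=\{S(h_k)\le\sqrt{h_k}\,x(n_k)\}$. Both halves of the theorems are Borel–Cantelli statements, and the choice of $n_k$ decides everything.

*The $L$ half along $n_k=k$.* One would bound $\sum P(A_k)$ and interpolate by monotonicity of $S$. If $S(h)\le\sqrt h\,x(n)$ for some $h\in[h_{k+1},h_k]$, monotonicity gives only
$$S(h_{k+1})^2/h_{k+1}\le e^{n_{k+1}-n_k}x(n_{k+1})^2 .$$
With $n_k=k$ the right side is about $2en$, while the whole argument takes place at level $2n+O(\log n)$, so the interpolation destroys the information. For an additive loss $O(1)$ we need $n_{k+1}-n_k=O(1/n_k)$, that is, $n_k$ of order $\sqrt k$. If $P(A_k)\approx n_k^{-\kappa}$, the first-moment sum is then of order $\sum k^{-\kappa/2}$, which converges when $\kappa>2$.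

*The $U$ half along sparse scales.* Here we need $\sum P(A_k)=\infty$ together with an *upper* bound on $P(A_k\cap A_{k'})$. The Gaussian correlation inequality, recalled in the next section, gives $P(A_k\cap A_{k'})\ge P(A_k)P(A_{k'})$, the wrong direction. A natural attempt is to spread the scales, $n_k=k^\beta$ with $\beta$ large, so that they hardly interact. But if $P(A_k)\approx n_k^{-\kappa}$, then $\sum k^{-\beta\kappa}=\infty$ forces $\beta\kappa\le1$. For Theorem 1 with $C>-2$ this is harmless, since there $P(A_k)=n_k^{-o(1)}$. To meet the first half at $\kappa=2$ we need $\beta$ arbitrarily close to $\frac12$. Then $n_{k+1}-n_k\to0$ and $h_{k+1}/h_k\to1$, and normalized increments at neighboring scales can have correlation up to $\sqrt{h_{k+1}/h_k}\to1$. This is exactly where the plan "take the scales far apart" stops.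

The way past it is to compare the scales not through $A_k$ and $A_{k'}$ but through the *rare* events whose absence defines them. Cut $[0,1]$ into $m$ independent blocks. In a block let $E$, $E'$ be the events that the increments at scales $h$, $h'$ somewhere exceed their levels. The blocks give $P(A_k\cap A_{k'})\le(1-P(E\cup E'))^m$. Since $E$ and $E'$ ask for two *different* increments to be extreme, $P(E\cap E')$ turns out to be negligible as soon as $n(n'-n)$ is much larger than $\log n$. For $n_k=k^\beta$ we have $n_k(n_{k+1}-n_k)\sim\beta k^{2\beta-1}$, so every $\beta>\frac12$ is allowed. The correlation inequality, useless for the joint probability, supplies the matching lower bounds on $P(A_k)$ and $P(A_{k'})$.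

## 5. Gaussian tails and the Gaussian correlation inequality

The tail bounds we use are
$$\Psi(z)\le\frac{\varphi(z)}z\ (z>0),\qquad\Psi(z)\le e^{-z^2/2}\ (z\ge0),\qquad\Psi(z)\ge\frac z{1+z^2}\varphi(z)\ge\frac{\varphi(z)}{2z}\ (z\ge1).\tag{5}$$
By the reflection principle $P(\sup_{[0,1]}|X|>z)\le4\Psi(z)$. If $X$ oscillates by more than $z$ on an interval of length $\Delta$, then it moves by more than $z/2$ from its value at the left endpoint. Hence
$$P\big(\sup_{[0,1]}|X|>z\big)\le4e^{-z^2/2},\qquad P(\text{oscillation over length }\Delta\text{ exceeds }z)\le4e^{-z^2/(8\Delta)}.\tag{6}$$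

**Gaussian correlation inequality (GCI).** For a centered Gaussian vector $G$ in $\mathbb R^d$ and closed symmetric convex sets $A,A'$,
$$P(G\in A\cap A')\ge P(G\in A)P(G\in A').$$
We cite this from Royen, Far East J. Theor. Stat. 48 (2014), and Latała–Matlak, LNM 2169 (2017). For example, $P(|\xi|\le a,|\xi'|\le b)\ge P(|\xi|\le a)P(|\xi'|\le b)$ for jointly Gaussian centered $\xi,\xi'$. Intersections of closed symmetric convex sets are again of this kind, so by iteration the inequality holds for finitely many sets.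

We apply it to events $\{W_h[a_j,b_j]\le y\}$, $j\le N$. Restrict $u,v$ to the grid $a_j+2^{-r}(b_j-a_j)\{0,\dots,2^r\}$, keeping $v-u\le h$. The restricted event says that finitely many linear functionals of a Gaussian vector are at most $y$ in absolute value, so it is of the required type. As $r\to\infty$ the grids are nested and the discretized suprema increase. Their limit is at most $W_h[a_j,b_j]$ and, for every $h''<h$, at least $W_{h''}[a_j,b_j]$, because a pair at distance at most $h''$ is a limit of grid pairs at distance at most $h$. By continuity of $X$, $W_{h''}\uparrow W_h$ as $h''\uparrow h$, so the limit is $W_h[a_j,b_j]$. The restricted events decrease to $\{W_h[a_j,b_j]\le y\}$, and the inequality passes to the limit.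

## 6. A Gaussian tail bound with endpoints moving by $x^{-2}$

An increment with fixed endpoints has a Gaussian tail. If the endpoints move by $x^{-2}$, the increment changes by order $1/x$, and $\Psi(x-a/x)$ is comparable with $\Psi(x)$ for fixed $a$. The next lemma makes this precise for one increment ($A=1$) and for a sum of two ($A=2$). It also keeps track of a variance deficit $\delta$.

**Lemma 1.** Let $x\ge8$, $\varepsilon=x^{-2}$, $A\in\{1,2\}$. Let $f(t_1,\dots,t_{2A})$ be a sum of $A$ increments $\pm(X(t_k)-X(t_l))$ using each of the $2A$ variables once, with $t_k\in J_k=[c_k,c_k+\varepsilon]$, $c_k\ge0$. Let $\zeta=f(c_1,\dots,c_{2A})$. If $\operatorname{Var}\zeta\le A^2(1-\delta)$ with $-4\varepsilon\le\delta\le1$, then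
$$P(\sup f>Ax)\le c\,x^{-1}\varphi(x)e^{-\delta x^2/2}.$$

*Proof.* Put $d=f-\zeta$, $s^2=\operatorname{Var}\zeta$ and $\Gamma=\sum_k\sup_{t\in J_k}|X(t)-X(c_k)|$. Then $\sup|d|\le\Gamma$. By scaling $x\Gamma$ is a sum of at most four variables distributed as $\sup_{[0,1]}|X|$. If the sum exceeds $y$, one of them exceeds $y/4$, so by (6)
$$P(x\Gamma>y)\le16e^{-y^2/32}\qquad(y\ge0).\tag{7}$$
Below, "negligible" means at most $c\,x^{-1}\varphi(x)e^{-x^2/2}$, a constant times $x^{-1}e^{-x^2}$. This suffices because $\delta\le1$.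

**Step 1: small variance, $s^2<A^2/4$.** This step disposes of the case in which $\zeta$ is far from being able to reach $Ax$. Since $0.9Ax/s>1.8x$,
$$P(\sup f>Ax)\le P(\zeta>0.9Ax)+P(\Gamma>0.1Ax)\le e^{-1.62x^2}+16e^{-x^4/3200}.$$
For the last term we used $x\Gamma>0.1x^2$ and (7). Both terms are negligible. From now on $s^2\ge A^2/4$, so in particular $\delta<1$.

**Step 2: separating $\zeta$ from the fluctuation.** This step writes $d$ as a small multiple of $\zeta$ plus something independent of $\zeta$. We have $\zeta=\int\gamma\,dX$ with $|\gamma|\le A$, and $d(t)$ is a signed sum of $2A$ increments over intervals of length at most $\varepsilon$. Hence $|\operatorname{Cov}(d(t),\zeta)|\le2A\cdot A\varepsilon$. With $r(t)=\operatorname{Cov}(d(t),\zeta)/s^2$ we get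
$$d(t)=r(t)\zeta+\tilde d(t),\qquad|r|\le8\varepsilon,\qquad\tilde d\text{ independent of }\zeta .$$
Let $\tilde\Gamma=\sup\tilde d$. At $(c_k)$ the quantities $d$, $r$, $\tilde d$ vanish, so $0\le\tilde\Gamma\le\Gamma+8\varepsilon|\zeta|$.

**Step 3: moments and tails of $\tilde\Gamma$.** This step shows that $x\tilde\Gamma$ behaves like a variable of order one. First, $s^2\le A^2(1+4\varepsilon)\le4.25$, and $8\varepsilon x|\zeta|=8|\zeta|/x\le|\zeta|$. By Cauchy–Schwarz and (7),
$$Ee^{2x\tilde\Gamma}\le\big(Ee^{4x\Gamma}\big)^{1/2}\big(Ee^{4|\zeta|}\big)^{1/2}\le c .$$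
Second, if $\tilde\Gamma>Ax/2$ then $x\tilde\Gamma>x^2/2$, so $x\Gamma>x^2/4$ or $8|\zeta|/x>x^2/4$, that is, $|\zeta|>x^3/32$. Thus
$$P(\tilde\Gamma>Ax/2)\le16e^{-x^4/512}+2e^{-x^6/8704},$$
which is negligible.

**Step 4: conclusion.** This step integrates the Gaussian tail of $\zeta$ over the independent $\tilde\Gamma$. If $\zeta\le0$ and $\sup f>Ax$, then $\Gamma>x$, which has probability at most $16e^{-x^4/32}$, negligible. If $\zeta>0$, then $\sup f\le\zeta(1+8\varepsilon)+\tilde\Gamma$. So what remains is at most $E[\Psi(z);\tilde\Gamma\le Ax/2]$ with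
$$z=\frac{Ax-\tilde\Gamma}{s(1+8\varepsilon)}.$$
Here $s(1+8\varepsilon)\le\sqrt{17/16}\cdot\frac98A<1.17A$, so $z\ge x/3$. Moreover $s^2\le A^2(1-\delta)$, $1/(1-\delta)\ge1+\delta$, $(1+8\varepsilon)^{-2}\ge1-16\varepsilon>0$, and $(x-\tilde\Gamma/A)^2\ge x^2-2x\tilde\Gamma/A\ge0$. Using also $0\le1+\delta\le2$ and $\varepsilon x^2=1$,
$$z^2\ge(1+\delta)(1-16\varepsilon)(x^2-2x\tilde\Gamma/A)\ge(1+\delta)x^2-4x\tilde\Gamma-32 .$$
Therefore
$$\Psi(z)\le\frac{\varphi(z)}z\le\frac3x\,\varphi(x)\,e^{-\delta x^2/2}\,e^{2x\tilde\Gamma+16}.$$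
Take expectations and use Step 3. $\square$

## 7. Crude tails of the local modulus

Let $\varepsilon=x^{-2}$, $J_i=[i\varepsilon,(i+1)\varepsilon]$ ("cells") and
$$D_i=\Big\{\sup_{u\in J_i,\ u\le v\le u+1}(X(v)-X(u))>x\Big\}.$$

**Lemma 2.** There are absolute constants $C_0,c_0>0$ such that for $x\ge8$:

(i) for $\ell>0$ and $0\le\Lambda\le x^2$,
$$P\big(\sup\{X(v)-X(u):0\le u\le\ell,\ u\le v\le u+1-\Lambda x^{-2}\}>x\big)\le c(\ell x^2+1)x^{-1}\varphi(x)e^{-\Lambda/2};$$

(ii) $q_\ell(x)\le C_0\,\ell\,x\varphi(x)$ for $\ell\ge1$;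

(iii) $q_2(x)\ge c_0\,x\varphi(x)$;

(iv) for $d=i'-i\ge1$: $P(D_i\cap D_{i'})\le c\,x^{-1}\varphi(x)\big(e^{-d/4}+x^4e^{-x^2/4}\big)$;

(v) for fixed $\ell$, the probability that there are pairs $u\le v$ and $u'\le v'$ in $[0,\ell]$, each at distance at most 1, with $X(v)-X(u)>x$ and $X(v')-X(u')<-x$, is $o(x\varphi(x))$ as $x\to\infty$.

*Proof.*

**Step (i): a union bound over pairs of cells.** If $u\in J_i$ and $v\in J_{i+k}$, then $(k-1)\varepsilon\le v-u\le1-\Lambda\varepsilon$, so $0\le k\le x^2-\Lambda+1$. Apply Lemma 1 with $A=1$. Here $\operatorname{Var}\zeta=k\varepsilon=1-\delta$, so $\delta x^2=x^2-k\ge\Lambda-1\ge-1$, and $-\varepsilon\le\delta\le1$. The sum of $e^{-(x^2-k)/2}$ over these $k$ is geometric, dominated by its largest term, and is at most $c\,e^{-\Lambda/2}$. There are at most $\ell x^2+1$ values of $i$.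

**Step (ii): the upper bound for $q_\ell$.** Take $\Lambda=0$ in (i) and both signs; $\ell x^2+1\le2\ell x^2$.

**Step (iii): a matching lower bound from well-spaced windows.** Let $u_i=16ix^{-2}$ and $Y_i=X(u_i+1)-X(u_i)$ for $1\le i\le N_0=\lfloor x^2/16\rfloor$. Then $u_i\le1$, so these windows lie in $[0,2]$. For $i<j$ and $\Delta=u_j-u_i\le1$ the computation of Section 3 gives
$$P(Y_i>x,Y_j>x)\le\frac{\varphi(x)}x\,e^{-x^2\Delta/4}=\frac{\varphi(x)}x\,e^{-4(j-i)}.$$
Since $\Psi(x)\ge\varphi(x)/(2x)$ and $\sum_{d\ge1}e^{-4d}<0.02$, Bonferroni's inequality gives $q_2(x)\ge N_0\frac{\varphi(x)}x(\frac12-0.02)$. Finally $N_0\ge x^2/32$ because $x^2/16\ge4$.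

**Step (iv): two starting cells at distance $d$.** The aim is that $D_i$ and $D_{i'}$ rarely occur together. On $D_i\cap D_{i'}$ there are $k,k'$ with $0\le k,k'\le x^2+1$ such that the supremum of $X(v)-X(u)+X(v')-X(u')$ over $u\in J_i$, $v\in J_{i+k}$, $u'\in J_{i'}$, $v'\in J_{i'+k'}$ exceeds $2x$. Put $a=x^2-k\ge-1$ and $b=x^2-k'\ge-1$. The overlap of $[i\varepsilon,(i+k)\varepsilon]$ and $[i'\varepsilon,(i'+k')\varepsilon]$ has length at most $(k-d)^+\varepsilon$, and $\operatorname{Var}\zeta$ is $(k+k')\varepsilon$ plus twice the overlap.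

If $k\ge d$, then $\operatorname{Var}\zeta\le(3k+k'-2d)\varepsilon=4(1-\delta)$ with $\delta x^2=(3a+b+2d)/4\ge-1$. Also $\delta\le1$ because $3k+k'-2d\ge0$. Lemma 1 with $A=2$ gives at most $c\,x^{-1}\varphi(x)e^{-(3a+b+2d)/8}$. Summing over $k,k'$, where $a$ and $b$ run through sequences of step 1 bounded below by $-1$, gives at most $c\,x^{-1}\varphi(x)e^{-d/4}$.

If $k<d$, the overlap is null and $\operatorname{Var}\zeta=(k+k')\varepsilon\le2+2\varepsilon=4(1-\delta)$ with $\delta=\frac12-\frac\varepsilon2$. So each pair $(k,k')$ contributes at most $c\,x^{-1}\varphi(x)e^{-x^2/4}$, and there are at most $(x^2+2)^2\le2x^4$ pairs.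

**Step (v): opposite signs.** The aim is that $q_\ell$ is essentially twice a one-signed probability. On the event in (v) some value of $X(v)-X(u)-X(v')+X(u')$ exceeds $2x$. With the four points in cells, the two increments at the cell corners have lengths at most $1+\varepsilon$. Because of the minus sign an overlap only decreases the variance. So $\operatorname{Var}\zeta\le2+2\varepsilon$ and $\delta=\frac12-\frac\varepsilon2$ is admissible. For fixed $\ell$ there are $O(x^8)$ quadruples of cells, so Lemma 1 with $A=2$ bounds the probability by $O(x^7\varphi(x)e^{-x^2/4})$. $\square$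

## 8. One scale: independent blocks above, correlation inequality below

*Upper bound.* Disjoint subintervals of $[0,1]$ of length $\ell h$ have independent increments, and $W_h$ over each is at most $S(h)$. By (2),
$$P(S(h)\le\sqrt h\,x)\le(1-q_\ell(x))^m,\qquad m=\lfloor1/(\ell h)\rfloor .\tag{8}$$

*Lower bound.* Let $\ell\ge2$. Every pair with $u\in[j(\ell-1)h,(j+1)(\ell-1)h]$ and $v\in[u,u+h]$ lies in the block $[j(\ell-1)h,\,j(\ell-1)h+\ell h]$, and consecutive blocks overlap by $h$. To cover $u\in[0,1+h]$ we need $N=\lceil\frac{1+h}{(\ell-1)h}\rceil$ blocks. If $W_h\le\sqrt h\,x$ on each of them, then $S(h)\le\sqrt h\,x$ by (1). The GCI gives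
$$P(S(h)\le\sqrt h\,x)\ge(1-q_\ell(x))^N,\qquad N\le\frac1{(\ell-1)h}+2 .\tag{9}$$
For $0\le q\le\frac12$ we have $-\log(1-q)\le q+\frac{q^2}2(1+q+q^2+\cdots)\le q+q^2$, so
$$(1-q)^N\ge\exp(-Nq-Nq^2).\tag{10}$$
In (8) and (9), $\ell$ need not be an integer.

## 9. Two scales are asymptotically independent

**Lemma 3.** Fix $x(\cdot)$ as in (3) and $\beta\in(\frac12,1]$. Let $n_k=k^\beta$, $h_k=e^{-n_k}$, $A_k=\{S(h_k)\le\sqrt{h_k}\,x(n_k)\}$. Then, as $K\to\infty$, uniformly in $K\le k<k'\le2K$,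
$$P(A_k\cap A_{k'})\le(1+o(1))P(A_k)P(A_{k'}).$$

*Proof.* Write $n=n_k$, $n'=n_{k'}$, so $n<n'\le2n$, and $h,h',x,x'$ accordingly. "For large $n$" means for $K$ large, uniformly in $k,k'$. Put
$$\rho=\sqrt{h'/h}=e^{-(n'-n)/2},\qquad\ell=n,\qquad\ell'=\ell h/h',\qquad m=\lfloor1/(\ell h)\rfloor .$$
For a block $J$ of length $\ell h=\ell'h'$ let $E$ be the event that $W_h$ over $J$ exceeds $\sqrt h\,x$, and $E'$ the event that $W_{h'}$ over $J$ exceeds $\sqrt{h'}\,x'$. Their probabilities are $q=q_\ell(x)$ and $q'=q_{\ell'}(x')$. Steps 1–3 show that $m\,P(E\cap E')\to0$, and Step 4 concludes.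

**Step 1: discretization.** This step replaces all pairs $u,v$ by polynomially many grid intervals per window. Divide $J$ into $r=\lceil n^5\rceil\le2n^5$ equal cells, of length at most $hn^{-4}$, and also into $r'=\lceil nn'^4h/h'\rceil\le2nn'^4h/h'$ equal cells, of length at most $h'n'^{-4}$. Let $\mathcal O$ (resp. $\mathcal O'$) be the event that $X$ oscillates by more than $\sqrt h/n$ (resp. $\sqrt{h'}/n'$) on some cell of the first (resp. second) division. By (6),
$$P(\mathcal O)\le8n^5e^{-n^2/8},\qquad P(\mathcal O')\le8nn'^4\frac h{h'}e^{-n'^2/8}.$$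
As $m\le e^n$ and $h/h'=e^{n'-n}$, we get $m(P(\mathcal O)+P(\mathcal O'))\to0$.

On $E\setminus\mathcal O$ there are $u\le v$ in $J$, $v-u\le h$, with $|X(v)-X(u)|>\sqrt h\,x>2\sqrt h/n$. So $u,v$ are not in one cell. Move $u$ up to the right end of its cell and $v$ down to the left end of its cell. Each move changes $X$ by at most $\sqrt h/n$. We obtain a grid interval $I$ with $|I|\le h$ and $|X(I)|>\sqrt h\,y$, where $y=x-2/n>0$ and $X(I)$ is the increment over $I$. In particular $I$ is not a point. There are at most $r+1$ left endpoints, and at most $r/n\le2n^4$ possible lengths, so at most $6n^9$ such $I$. In the same way, on $E'\setminus\mathcal O'$ there is $I'$ with $|I'|\le h'$ and $|X(I')|>\sqrt{h'}\,y'$, $y'=x'-2/n'$. There are at most $r'+1$ left endpoints and at most $r'h'/(nh)\le2n'^4$ lengths, hence at most $6nn'^8h/h'$ intervals.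

**Step 2: two extreme increments at once.** This step bounds $P(\xi>y,\xi'>y')$ for $\xi=\pm X(I)/\sqrt h$, $\xi'=\pm X(I')/\sqrt{h'}$. Their variances are at most 1, and $|\operatorname{Cov}(\xi,\xi')|\le|I\cap I'|/\sqrt{hh'}\le h'/\sqrt{hh'}=\rho$.

We first compare the levels. As $|g'|\le2/n$, for large $n$ we have $0\le x'^2-x^2\le3(n'-n)=6\log\frac1\rho$. Hence $0\le x'-x\le\frac3x\log\frac1\rho$. Also $0\le\frac2n-\frac2{n'}=\frac{2(n'-n)}{nn'}\le\frac4{n^2}\log\frac1\rho$. Together $0\le y'-y\le\frac4x\log\frac1\rho$ for large $n$. With $\rho\log\frac1\rho\le1-\rho$,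
$$y-\rho y'=(1-\rho)y-\rho(y'-y)\ge(1-\rho)\Big(y-\frac4x\Big)\ge(1-\rho)\frac x2>0,\qquad y'-\rho y\ge0 .$$

Now tilt in the best direction. Put $\alpha=y-\rho y'>0$, $\alpha'=y'-\rho y\ge0$, $\Theta=y^2+y'^2-2\rho yy'$. Then $\alpha y+\alpha'y'=\Theta$, $\alpha+\rho\alpha'=(1-\rho^2)y$ and $\alpha'+\rho\alpha=(1-\rho^2)y'$. As $\alpha,\alpha'\ge0$,
$$\operatorname{Var}(\alpha\xi+\alpha'\xi')\le\alpha^2+\alpha'^2+2\rho\alpha\alpha'=\alpha(\alpha+\rho\alpha')+\alpha'(\alpha'+\rho\alpha)=(1-\rho^2)\Theta .$$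
If $\xi>y$ and $\xi'>y'$, then $\alpha\xi+\alpha'\xi'>\Theta$. By (5), and since $\Theta=(1-\rho^2)y'^2+(y-\rho y')^2$,
$$P(\xi>y,\xi'>y')\le e^{-\Theta/(2(1-\rho^2))}=\exp\Big(-\tfrac12y'^2-\frac{(y-\rho y')^2}{2(1-\rho^2)}\Big)\le2e^{-n'}e^{-(1-\rho)n/8}.\tag{11}$$
The last inequality uses $y'^2\ge x'^2-4x'/n'$, $x'^2\ge2n'$, $x'/n'\to0$, and
$$\frac{(y-\rho y')^2}{2(1-\rho^2)}\ge\frac{(1-\rho)^2x^2/4}{2(1-\rho)(1+\rho)}\ge\frac{(1-\rho)x^2}{16}\ge\frac{(1-\rho)n}8 .$$

**Step 3: summation, and the role of $\beta>\frac12$.** This step checks that the gain $e^{-(1-\rho)n/8}$ beats the polynomial number of pairs. We have $1-\rho=1-e^{-(n'-n)/2}\ge\frac14\min(1,n'-n)$. Summing (11) over four sign choices and all pairs $(I,I')$, the contribution to $m\,P(E\cap E')$ is at most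
$$e^n\cdot6n^9\cdot6nn'^8e^{n'-n}\cdot8e^{-n'}e^{-n\min(1,n'-n)/32}=288\,n^{10}n'^8\,e^{-n\min(1,n'-n)/32}.$$
Since $n'-n\ge n_{k+1}-n_k\ge\beta(2K)^{\beta-1}$ and $n\ge K^\beta$, we have $n\min(1,n'-n)\ge c_\beta K^{2\beta-1}$ with $c_\beta>0$. As $2\beta-1>0$, the bound tends to $0$ uniformly. With Step 1, $m\,P(E\cap E')\to0$.

**Step 4: matching the two bounds.** This step compares the block bound for the joint event with the GCI bounds for the single events. By independence of the $m$ blocks,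
$$P(A_k\cap A_{k'})\le(1-P(E\cup E'))^m\le\exp\big(-m(q+q'-P(E\cap E'))\big)=\exp(-m(q+q')+o(1)).$$
Apply (9) and (10) to $A_k$ with $\ell$ and to $A_{k'}$ with $\ell'$, with block numbers $N$, $N'$:
$$P(A_k)\ge e^{-Nq-Nq^2},\qquad P(A_{k'})\ge e^{-N'q'-N'q'^2}.$$
Since $(\ell'-1)h'=\ell h-h'\ge(\ell-1)h$, both $N$ and $N'$ are at most $\frac1{(\ell-1)h}+2$.

By Lemma 2(ii), $q\le C_0\ell x\varphi(x)$ and $q'\le C_0\ell\frac h{h'}x'\varphi(x')$. By (4) both are $O(n(\log n)^{c_1}e^{-n})$ for some $c_1$. So $q,q'\le\frac12$ for large $n$, and $Nq^2+N'q'^2\to0$ because $N,N'=O(e^n/n)$. Moreover $N-m$ and $N'-m$ are at most $\frac1{\ell(\ell-1)h}+3\le\frac2{\ell^2h}+3$, so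
$$(N-m)q+(N'-m)q'\le C_0\Big(\frac2\ell+3\ell h\Big)\Big(\frac{x\varphi(x)}h+\frac{x'\varphi(x')}{h'}\Big).$$
By (4) the last factor is at most a power of $\log n$ and $\ell=n$, so the right side tends to $0$. Hence
$$\exp(-m(q+q')+o(1))\le\exp(-Nq-N'q'+o(1))\le(1+o(1))P(A_k)P(A_{k'}).\qquad\square$$

**Corollary 4.** In the setting of Lemma 3, if $\Sigma_K:=\sum_{k=K}^{2K}P(A_k)\to\infty$, then almost surely infinitely many $A_k$ occur.

*Proof.* Let $V$ be the number of $k\in[K,2K]$ for which $A_k$ occurs. Then $EV=\Sigma_K$, and by Lemma 3 $EV^2\le\Sigma_K+(1+o(1))\Sigma_K^2$. By Chebyshev $P(V=0)\le(\Sigma_K+o(1)\Sigma_K^2)/\Sigma_K^2\to0$. So for every fixed $K_0$ and $K\ge K_0$, $P(\bigcup_{k\ge K_0}A_k)\ge1-P(V=0)\to1$. $\square$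

## 10. Proof of Theorem 1

**Step 1: $C>-2$ gives $\psi\in U$.** We show that the one-scale probabilities are $n^{-o(1)}$ and apply Corollary 4. Take $B=0$ in (3), $\beta=1$ in Lemma 3, so $n_k=k$, and $\ell=n$ in (9). By Lemma 2(ii) and (4),
$$Nq\le\Big(\frac1{(n-1)h}+2\Big)C_0\,n\,x\varphi(x)=C_0\Big(\frac n{n-1}+2nh\Big)\frac{x\varphi(x)}h,$$
so $Nq+Nq^2\le c(\log n)^{-C/2}$ for large $n$, where $c$ may depend on $C$. As $-C/2<1$, this is $o(\log n)$. By (9) and (10), $P(A_k)\ge k^{-1/2}$ for large $k$. Hence $\sum_{k=K}^{2K}P(A_k)\to\infty$, and by Corollary 4 almost surely $S(h_k)\le\sqrt{h_k}\,\psi(1/h_k)$ for infinitely many $k$.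

**Step 2: $C<-2$ gives $\psi\in L$.** We interpolate along scales dense enough to lose only an additive constant, and use the room between $C$ and some $C'$. Let $C<C'<-2$, and let $x_C,x_{C'}$ be given by (3) with $B=0$ and parameters $C$, $C'$. Let $n_k=\sqrt{2k}$, $h_k=e^{-n_k}$. Then $n_{k+1}-n_k=2/(n_{k+1}+n_k)\le1/n_k$. Suppose $S(h)\le\sqrt h\,x_C(n)$ for some $h\in[h_{k+1},h_k]$. Since $S$ and $x_C$ are monotone, $S(h_{k+1})\le\sqrt{h_k}\,x_C(n_{k+1})$, so
$$\frac{S(h_{k+1})^2}{h_{k+1}}\le e^{n_{k+1}-n_k}x_C(n_{k+1})^2\le x_C(n_{k+1})^2+2+o(1)\le x_{C'}(n_{k+1})^2$$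
for large $k$. The middle inequality holds because $x_C(n_{k+1})^2/n_k\to2$. The last one holds because $(C'-C)\log\log n_{k+1}\to\infty$.

By (8) with $\ell=2$, Lemma 2(iii) and (4),
$$P\big(S(h_k)\le\sqrt{h_k}\,x_{C'}(n_k)\big)\le e^{-mq_2(x_{C'}(n_k))}\le\exp\big(-c(\log n_k)^{-C'/2}\big)\le n_k^{-4}=(2k)^{-2}$$
for large $k$, because $-C'/2>1$. By Borel–Cantelli only finitely many of these events occur. So almost surely $S(h)>\sqrt h\,\psi(1/h)$ for all small $h$. $\blacksquare$

## 11. The sharp tail of $q_\ell$ and a Pickands-type limit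

For Theorems 2 and 3 we need the constant in $q_\ell(x)\approx\text{const}\cdot(\ell-1)x\varphi(x)$. We zoom in at resolution $x^{-2}$ around a pair $u,u+1$ whose increment is close to $x$. Let $B_1(r)$, $r\in\mathbb R$, and $B_2(s)$, $s\ge0$, be independent standard Brownian motions with $B_1(0)=B_2(0)=0$, and put
$$Z(s,r)=B_1(r)-r^-+B_2(s)-s,\qquad H(T)=E\exp\sup_{0\le s\le T,\ r\le s}Z(s,r),\tag{12}$$
where $r^-=\max(-r,0)$. Recall that $P(\sup_{t\ge0}(X(t)-t)>y)=e^{-2y}$; we write $\mathrm{Exp}(2)$ for this law. The supremum in (12) is at most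
$$\Big(\sup_{r\le0}(B_1(r)-|r|)\vee\max_{[0,T]}B_1\Big)+\max_{[0,T]}B_2 .$$
An $\mathrm{Exp}(2)$ variable has a finite exponential moment at $1$, so $H(T)<\infty$. For example, at $T=0$ the supremum in (12) is $\mathrm{Exp}(2)$, and $H(0)=\int_0^\infty e^y\,2e^{-2y}dy=2$. This agrees with the reflection principle $P(\max_{[0,1]}X>x)=2\Psi(x)$, the case $T=0$ of the next lemma.

**Lemma 5.** Let $\pi(T,x)=P\big(\sup\{X(v)-X(u):0\le u\le Tx^{-2},\ u\le v\le u+1\}>x\big)$. Then $\pi(T,x)/\Psi(x)\to H(T)$ as $x\to\infty$.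

*Proof.* Put $\varepsilon=x^{-2}$, $u=s\varepsilon$, $v=1+r\varepsilon$. The constraint $v\le u+1$ becomes $r\le s$.

**Step 1: truncation.** This step makes the range of $(s,r)$ compact. Let $\pi_\Lambda$ be the probability with the further restriction $r\ge s-\Lambda$. By Lemma 2(i) with $\ell=T\varepsilon$, $|\pi-\pi_\Lambda|\le c(T+1)x^{-1}\varphi(x)e^{-\Lambda/2}$.

**Step 2: conditioning on $X(1)$.** This step exhibits the field $Z$. Let $\xi=X(1)$ and write $X(t)=t\xi+X^*(t)-tX^*(1)$ on $[0,1]$ with $X^*$ a Brownian motion, where $\xi$, $X^*$ and $(X(1+t)-X(1))_{t\ge0}$ are independent. (Take $X^*(t)=X(t)-tX(1)+t\eta$ with an independent standard normal $\eta$.) Let $\xi=x-y/x$ and set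
$$B_2(s)=-xX^*(s\varepsilon),\qquad B_1(r)=\begin{cases}x(X^*(1+r\varepsilon)-X^*(1)),&r\le0,\\x(X(1+r\varepsilon)-X(1)),&r\ge0.\end{cases}$$
For $x$ so large that $(T+\Lambda)\varepsilon<1$, the times $[0,T\varepsilon]$ and $[1-\Lambda\varepsilon,1]$ are disjoint. So on the relevant ranges $B_1,B_2$ are independent Brownian motions. Substituting,
$$xX(u)=\tfrac\xi xs-B_2(s)-\tfrac sxX^*(1),\qquad x(X(v)-\xi)=B_1(r)-\tfrac\xi xr^-+\tfrac{r^-}xX^*(1),$$
and $x(\xi-x)=-y$. Hence
$$x(X(v)-X(u)-x)=-y+B_1(r)-\tfrac\xi xr^-+B_2(s)-\tfrac\xi xs+\frac{(s+r^-)X^*(1)}x .$$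
The last term is at most $(T+\Lambda)|X^*(1)|/x$ in absolute value and tends to $0$ in probability. For fixed $y$, $\xi/x\to1$. Hence the conditional probability, given $\xi=x-y/x$, that the restricted supremum exceeds $x$ tends to $P(\sup_{0\le s\le T,\,s-\Lambda\le r\le s}Z>y)$ for all but countably many $y$.

**Step 3: integration over $y$.** This step passes to the limit in
$$\pi_\Lambda=\frac{\varphi(x)}x\int_{-\infty}^\infty e^{y-y^2/(2x^2)}P\big(\sup>x\mid\xi=x-y/x\big)\,dy .$$
For $y\le0$ the integrand is at most $e^y$. For $0<y\le x^2$ we have $\xi\ge0$, the drift terms are nonpositive, and for $x\ge1$ the conditional probability is at most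
$$P\Big(\sup_{[-\Lambda,T]}|B_1|+\sup_{[0,T]}|B_2|+(T+\Lambda)|X^*(1)|>y\Big).$$
This is at most the sum of the probabilities that one of the three terms exceeds $y/3$, a Gaussian tail independent of $x$ and integrable against $e^y$. The part $y>x^2$ means $\xi<0$. There $X(v)-X(u)>x$ forces $X(v)-X(1)-X(u)>x$, so $X$ oscillates by more than $x/2$ on $[0,T\varepsilon]$ or on $[1-\Lambda\varepsilon,1+T\varepsilon]$. By (6) this has probability $O(e^{-c_{T,\Lambda}x^4})=o(\varphi(x)/x)$. By dominated convergence and $\Psi(x)\sim\varphi(x)/x$,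
$$\frac{\pi_\Lambda}{\Psi(x)}\to\int_{-\infty}^\infty e^yP(\sup Z>y)\,dy=E\exp\sup_{0\le s\le T,\ s-\Lambda\le r\le s}Z .$$
Let $\Lambda\to\infty$. By monotone convergence the right side tends to $H(T)$, and by Step 1 the truncation error, divided by $\Psi(x)$, is bounded in the limit $x\to\infty$ by $c(T+1)e^{-\Lambda/2}\to0$. $\square$

**Lemma 6.** If $H=\lim_{T\to\infty}H(T)/T$ exists, then for fixed $\ell\ge2$, $q_\ell(x)\sim2H(\ell-1)x\varphi(x)$ in the sense that $q_\ell(x)/(x\varphi(x))\to2H(\ell-1)$.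

*Proof.* Let $q_\ell^+(x)$ be the probability that some pair $u\le v$ in $[0,\ell]$ with $v-u\le1$ has $X(v)-X(u)>x$. By symmetry and Lemma 2(v), $q_\ell=2q_\ell^+-o(x\varphi(x))$. So it suffices that $q_\ell^+(x)/(x\varphi(x))\to H(\ell-1)$.

**Step 1: upper bound.** This is a union bound over blocks of starting points. Let $\theta\in(0,1)$. Cover $u\in[0,\ell-1+\theta]$ by $\lceil(\ell-1+\theta)x^2/T\rceil$ blocks of length $Tx^{-2}$. By stationarity each contributes at most $\pi(T,x)$. If $u\ge\ell-1+\theta$, then $v\le\ell$ gives $v-u\le1-\theta$, and Lemma 2(i) with $\Lambda=\theta x^2$ bounds this contribution by $o(x\varphi(x))$. By Lemma 5, $\limsup q_\ell^+/(x\varphi)\le(\ell-1+\theta)H(T)/T$. Let $\theta\to0$, $T\to\infty$.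

**Step 2: lower bound.** Here we leave gaps between the blocks so that Bonferroni's inequality loses little. Let $T$ be an integer. Among the starting points $u\in[0,\ell-1]$ take blocks of $T$ consecutive cells $J_i$, separated by gaps of $G=\lceil\sqrt T\rceil$ cells. For these $u$ all $v\le u+1$ lie in $[0,\ell]$. There are at least $\lfloor(\ell-1)x^2/(T+G)\rfloor$ blocks; use exactly this number. The event of a block is the union of its $D_i$, with probability $\pi(T,x)$. Two cells in different blocks have index difference $d\ge\sqrt T$, and $d\le\ell x^2$. Bonferroni and Lemma 2(iv) give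
$$q_\ell^+\ge\Big\lfloor\frac{(\ell-1)x^2}{T+G}\Big\rfloor\Big[\pi(T,x)-\frac{c\,T\varphi(x)}x\Big(\sum_{d\ge\sqrt T}e^{-d/4}+\ell x^6e^{-x^2/4}\Big)\Big].$$
Divide by $x\varphi(x)$ and let $x\to\infty$:
$$\liminf\frac{q_\ell^+}{x\varphi}\ge\frac{\ell-1}{T+G}\Big[H(T)-cT\sum_{d\ge\sqrt T}e^{-d/4}\Big].$$
As $T\to\infty$ the right side tends to $(\ell-1)H$. $\square$

## 12. A stationary measure and a last-exit formula for $H$

We now show that $H$ exists and express it through the behavior of a process just before its last visit above $0$. The device is to add to the field a starting height $w$ with the infinite measure $e^{-w}dw$. Since $\int e^{-w}1\{w+\theta>0\}dw=e^\theta$, the exponential in (12) becomes the measure of an event, and the resulting process is stationary.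

Let $\mu=e^{-w}dw\otimes P$, $w\in\mathbb R$. For $s\ge0$ put $M(s)=\max_{[0,s]}B_1$, $Q_0=\sup_{r\le0}(B_1(r)+r)\sim\mathrm{Exp}(2)$, and
$$R(s)=\sup_{r\le s}(B_1(r)-r^-)=Q_0\vee M(s),\qquad D(s)=w+B_1(s)+B_2(s)-s,$$
$$Q(s)=R(s)-B_1(s),\qquad F(s)=D(s)+Q(s)=w+R(s)+B_2(s)-s .$$
Then $\sup_{[0,T]}F=w+\sup_{0\le s\le T,\,r\le s}Z$, so
$$H(T)=\mu\big(\sup_{[0,T]}F>0\big).\tag{13}$$

For $f\ge0$ and $Q>0$ let
$$p(f,Q)=P\big((M(t)-Q)^++B_2(t)-t\le f\ \ \forall t\ge0\big).$$
Dropping the first term, $p(f,Q)\le P(\sup_t(B_2(t)-t)\le f)=1-e^{-2f}\le2f$.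

**Lemma 7.** The limit $H=\lim_{T\to\infty}H(T)/T$ exists. If $p'(Q)=\lim_{f\downarrow0}p(f,Q)/f$ exists for all $Q>0$, then
$$H=\int_0^\infty e^{-Q}p'(Q)\,dQ.\tag{14}$$

*Proof.* Fix $\delta>0$, a time shift.

**Step 1: the $\mu$-law of $F$ is shift-invariant.** Substituting $w=D(\delta)-B_1(\delta)-B_2(\delta)+\delta$ turns $e^{-w}dw$ into
$$e^{-D}dD\cdot e^{B_1(\delta)-\delta/2}\cdot e^{B_2(\delta)-\delta/2}.$$
By Cameron–Martin, under $\mu$ the variable $D(\delta)$ has density $e^{-D}$ and is independent, in the sense of a product measure, of $(Q_0,B_1|_{[0,\delta]},B_2|_{[0,\delta]})$. That triple has the law $\tilde P$ under which $B_1$ has drift $+1$, $b_2(s):=B_2(s)-s$ is a standard Brownian motion, $Q_0\sim\mathrm{Exp}(2)$, all independent. Increments after time $\delta$ are standard and independent of everything.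

Under $\tilde P$, writing $r=\delta-a$, we have $Q(\delta)=\sup_{a\ge0}\hat B(a)$ with $\hat B(a)=B_1(\delta-a)-B_1(\delta)$ for $a\le\delta$ and $\hat B(a)=\hat B(\delta)+B_1(\delta-a)+(\delta-a)$ for $a>\delta$. Both pieces have drift $-1$ in $a$, so $\hat B$ is a Brownian motion with drift $-1$ and $Q(\delta)\sim\mathrm{Exp}(2)$. Thus $(D,Q)$ has the same $\mu$-law at time $\delta$ as at time $0$. With $B_i'(t)=B_i(\delta+t)-B_i(\delta)$ and $M'(t)=\max_{[0,t]}B_1'$ we have $R(\delta+t)=B_1(\delta)+Q(\delta)\vee M'(t)$, hence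
$$F(\delta+t)=D(\delta)+Q(\delta)\vee M'(t)+B_2'(t)-t .$$
For $\delta=0$ this reads $F(t)=D(0)+Q_0\vee M(t)+B_2(t)-t$. So $(F(\delta+t))_{t\ge0}$ and $(F(t))_{t\ge0}$ are the same functional of inputs with the same law.

**Step 2: existence of $H$.** This step identifies the increments of $H(\cdot)$. By (13) and Step 1, $H(T-\delta)=\mu(\sup_{[\delta,T]}F>0)$, so for $T\ge\delta$
$$H(T)-H(T-\delta)=\mu\big(\sup_{[0,\delta)}F>0,\ \sup_{[\delta,T]}F\le0\big).$$
This decreases, as $T\to\infty$, to $\mu(G_\delta)$ with $G_\delta=\{\sup_{[0,\delta)}F>0,\ \sup_{[\delta,\infty)}F\le0\}$. Averaging the increments over $T=\delta,2\delta,\dots$ gives $H(j\delta)/(j\delta)\to\mu(G_\delta)/\delta$. As $H(\cdot)$ is monotone, $H=\lim H(T)/T=\mu(G_\delta)/\delta$ exists, and this holds for every $\delta>0$.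

**Step 3: a formula for $\mu(G_\delta)$.** This step conditions at time $\delta$. If $F(\delta)=-f\le0$ and $Q(\delta)=Q$, then $F(\delta+t)=-f+(M'(t)-Q)^++B_2'(t)-t$, so $F\le0$ after $\delta$ has probability $p(f,Q)$. Before $\delta$, put $\hat b(a)=b_2(\delta-a)-b_2(\delta)$. Then $F(\delta-a)-F(\delta)=\hat b(a)-(R(\delta)-R(\delta-a))$. Since $D(\delta)=-f-Q(\delta)$, the density $e^{-D}$ becomes $e^{f+Q(\delta)}$, and
$$\mu(G_\delta)=\int_0^\infty\tilde E\Big[e^{f+Q(\delta)}p(f,Q(\delta));\ \sup_{0<a\le\delta}\{\hat b(a)-(R(\delta)-R(\delta-a))\}>f\Big]df .\tag{15}$$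
Under $\tilde P$, $\hat b$ is a Brownian motion on $[0,\delta]$, independent of $(Q_0,B_1)$ and hence of $Q(\delta)$.

**Step 4: removing $R$.** Replacing the event in (15) by $\{\max_{[0,\delta]}\hat b>f\}$, of probability $2\Psi(f/\sqrt\delta)$, can only increase the integral, as $R$ is nondecreasing. The two events agree on $\{M(\delta)\le Q_0\}$, where $R$ is constant on $[0,\delta]$. Using $p\le2f$ and independence, the error is at most
$$\int_0^\infty e^f\,2f\,2\Psi(f/\sqrt\delta)\,df\cdot\tilde E\big[e^{Q(\delta)};M(\delta)>Q_0\big].$$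
With $f=\sqrt\delta z$ the integral is $\delta\int e^{\sqrt\delta z}4z\Psi(z)dz=O(\delta)$ as $\delta\to0$. The last factor tends to $0$: $e^{Q(\delta)}$ has the same integrable law for all $\delta$, so the family is uniformly integrable, and $\tilde P(M(\delta)>Q_0)\to0$. So the error is $o(\delta)$.

**Step 5: the limit $\delta\to0$.** As $Q(\delta)$ has density $2e^{-2Q}$, substituting $f=\sqrt\delta z$ gives
$$H=\frac{\mu(G_\delta)}\delta=\int_0^\infty\!\!\int_0^\infty2e^{-Q}e^{\sqrt\delta z}\,\frac{p(\sqrt\delta z,Q)}{\sqrt\delta}\,2\Psi(z)\,dz\,dQ+o(1).$$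
Since $p(\sqrt\delta z,Q)/\sqrt\delta\le2z$ and, if $p'$ exists, tends to $z\,p'(Q)$, dominated convergence gives $H=\int2e^{-Q}p'(Q)dQ\cdot\int_0^\infty2z\Psi(z)dz$. Finally $\int_0^\infty2z\Psi(z)dz=\int_0^\infty z^2\varphi(z)dz=\frac12$. $\square$

## 13. Splitting a drifted Brownian motion at its minimum

To compute $p'$ we need to know how a Brownian motion with drift $+1$ comes close to its minimum and climbs away from it.

**Theorem (Williams, Proc. London Math. Soc. 28 (1974)).** Let $V$ be a Brownian motion with drift $+1$, $V(0)=0$. Let $-\mathcal E=\inf V$ be attained at time $\varrho$, let $V^\uparrow(t)=V(\varrho+t)+\mathcal E$, $\sigma_z=\inf\{t:V(t)>z\}$, and $\lambda_a=\sup\{t:V^\uparrow(t)\le a\}$. Then $\mathcal E\sim\mathrm{Exp}(2)$ (rate 2); $V^\uparrow$ is independent of $(\mathcal E,\varrho)$; given $\mathcal E=e$, $\varrho$ has the law of $\sigma_e$; and $(V^\uparrow(t))_{0\le t\le\lambda_a}$ has the law of $(a-V(\sigma_a-t))_{0\le t\le\sigma_a}$.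

The last statement identifies the process $(\lambda_z)_{z\ge0}$. In the reversed picture, $V^\uparrow(t)\le z$ corresponds to $V(\sigma_a-t)\ge a-z$, so the last such $t$ is $\sigma_a-\sigma_{(a-z)-}$, for $z\le a$. As $\sigma$ has stationary independent increments and no fixed jumps, $(\lambda_z)_{z\ge0}$ is a subordinator (a nondecreasing process with stationary independent increments) with the law of $\sigma$:
$$Ee^{-q\sigma_z}=e^{-z(\sqrt{1+2q}-1)}.$$

**Lemma 8.** Let $\tau_a=\inf\{t:B_1(t)>a\}$, let $\tau'$ be a copy of $\tau$ independent of $\sigma$, and let $Y_z=\tau'_z-\sigma_z$, $I=-\inf_{z\ge0}Y_z\ge0$. Let $X^\circ$ be a Brownian motion independent of $I$. Then $I<\infty$ almost surely, $p'(Q)$ exists for every $Q>0$, and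
$$H=2\,E\,e^{-|X^\circ(I)|}.\tag{16}$$

*Proof.* We have $\sigma_z/z\to1$, and $\tau'_z/z\to\infty$ almost surely because $E\tau'_1=\infty$. So $Y_z\to+\infty$ and $I<\infty$.

**Step 1: rewriting the event of $p(f,Q)$.** This step turns a condition for all times into one for all heights. Let $V(t)=t-B_2(t)$. The event is: $\mathcal E\le f$, and $M(t)\le Q+f+V(t)$ for all $t$. As $M$ is nondecreasing, the second condition is equivalent to
$$M(t)\le Q+f+\inf_{s\ge t}V(s)\qquad\forall t .$$
For $t\le\varrho$ the infimum is $-\mathcal E$, so the condition follows from the case $t=\varrho$. For $t\ge\varrho$ it is equivalent to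
$$M(\varrho+\lambda_z)\le Q+f-\mathcal E+z\qquad\forall z\ge0 .$$
Necessity: take $t=\varrho+\lambda_z$ and use $\inf_{s\ge\lambda_z}V^\uparrow(s)=z$. Sufficiency: given $t\ge\varrho$ let $z=\inf_{s\ge t-\varrho}V^\uparrow(s)$. The infimum is attained at some $s\ge t-\varrho$ with $V^\uparrow(s)=z$, so $t-\varrho\le s\le\lambda_z$ and $M(t)\le M(\varrho+\lambda_z)$. Since $M(t)\le a$ if and only if $t\le\tau_a$, the condition is $\varrho+\lambda_z\le\tau_{Q+f-\mathcal E+z}$ for all $z\ge0$.

**Step 2: reduction to $I$.** This step uses independence. By Williams' theorem,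
$$p(f,Q)=\int_0^f2e^{-2e}P\big(\varrho_e+\sigma_z\le\tau_{Q+f-e+z}\ \forall z\ge0\big)\,de,\tag{17}$$
where $\varrho_e$ has the law of $\sigma_e$, and $\varrho_e,\sigma,\tau$ are independent. By the strong Markov property $\tau_{a+z}=\tau_a+\tau'_z$, with $\tau'$ a copy of $\tau$ independent of $\tau_a$. So with $a=Q+f-e$ the inner event is $\varrho_e-\tau_a\le\inf_zY_z$, and the inner probability is $P(\varrho_e+I\le\tau_{Q+f-e})$ with three independent variables.

**Step 3: the derivative.** For $0\le e\le f$ the inner probability is at most $P(I\le\tau_{Q+f})$ and at least $P(\varrho_f+I\le\tau_Q)$. As $f\downarrow0$, both tend to $P(I\le\tau_Q)$. The first does because $\tau_{Q+f}\downarrow\tau_Q$. The second does because $\varrho_f\to0$ in probability and $\tau_Q$ has a continuous law and is independent of $I$, so $P(I=\tau_Q)=0$. Since $\frac1f\int_0^f2e^{-2e}de\to2$, (17) gives $p'(Q)=2P(I\le\tau_Q)$ for $Q>0$.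

**Step 4: reflection.** By the reflection principle, given $I$,
$$P(I\le\tau_Q)=P\big(\max_{[0,I]}X^\circ\le Q\big)=P(|X^\circ(I)|\le Q).$$
Insert this in (14): $H=2E\int_{|X^\circ(I)|}^\infty e^{-Q}dQ=2Ee^{-|X^\circ(I)|}$. $\square$

## 14. Wiener–Hopf factorization of $\tau'-\sigma$ and $H=\sqrt2$

**Wiener–Hopf factorization (Bertoin, *Lévy Processes*, Ch. VI).** Let $Y$ be a real Lévy process, not compound Poisson, with $Y_z\to+\infty$ a.s., and let $k_\pm(\theta)$ be the Laplace exponents of its (possibly killed) ascending and descending ladder height subordinators. Then for some $c>0$, $-\log Ee^{-qY_1}=c\,k_+(q)k_-(-q)$ for $q\in i\mathbb R$. Moreover $k_-(0)>0$, and $I=-\inf_{z\ge0}Y_z$ satisfies $Ee^{-\theta I}=k_-(0)/k_-(\theta)$ for $\theta\ge0$.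

A Laplace exponent of a possibly killed subordinator has the form $k(\theta)=k(0)+\mathrm d\,\theta+\int_{(0,\infty)}(1-e^{-\theta y})\nu(dy)$ with $k(0),\mathrm d\ge0$ and $\int\min(1,y)\nu(dy)<\infty$. As an example, take $Y$ a Brownian motion with drift $+1$. Then $-\log Ee^{-qY_1}=q-\frac{q^2}2=\frac12\,q\,(2-q)$, so up to normalization $k_+(q)=q$ and $k_-(\theta)=2+\theta$. The formula for $I$ gives $Ee^{-\theta I}=2/(2+\theta)$, the $\mathrm{Exp}(2)$ law.

**Lemma 9.** For $I$ as in Lemma 8, $|X^\circ(I)|$ has density $e^{-x}/\sqrt{\pi x}$ on $(0,\infty)$, and $H=\sqrt2$.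

*Proof.* The process $Y_z=\tau'_z-\sigma_z$ is a Lévy process, not compound Poisson, with $Y_z\to+\infty$.

**Step 1: an explicit factorization.** This step guesses the Wiener–Hopf factors by algebra. For $q\in i\mathbb R$ put $v=\sqrt{2q}$, $u=\sqrt{1-2q}$ (principal branches). Since $Ee^{-q\tau'_1}=e^{-\sqrt{2q}}$ and $Ee^{q\sigma_1}=e^{-(\sqrt{1-2q}-1)}$, we have $-\log Ee^{-qY_1}=u+v-1$. As $u^2+v^2=1$,
$$(u+v-1)(u+v+1)=2uv,\qquad(1+u+v)^2=2+2u+2v+2uv=2(1+u)(1+v).$$
Both $1+u+v$ and $\sqrt{1+u}\sqrt{1+v}$ have positive real part: $u$ and $v$ have nonnegative real part, so $\sqrt{1+u}$ and $\sqrt{1+v}$ have argument less than $\pi/4$ in absolute value. So $1+u+v=\sqrt2\sqrt{1+u}\sqrt{1+v}$. Dividing,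
$$u+v-1=\chi_+(q)\chi_-(q),\qquad\chi_+(q)=\frac{\sqrt{2q}}{\sqrt{1+\sqrt{2q}}},\qquad\chi_-(q)=\frac{\sqrt2\,\sqrt{1-2q}}{\sqrt{1+\sqrt{1-2q}}}.\tag{18}$$
Here $\chi_+$ is analytic in $\Re q>0$, continuous on $\Re q\ge0$ and zero-free except at $0$. The function $\chi_-$ is analytic in $\Re q<0$ and continuous on $\Re q\le0$.

**Step 2: the guess is right.** This step shows that $\chi_-(q)$ is a constant multiple of $k_-(-q)$, by Liouville's theorem. By the factorization theorem and (18), $\chi_+(q)\chi_-(q)=c\,k_+(q)k_-(-q)$ on $i\mathbb R$. Define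
$$\Phi(q)=\frac{k_+(q)}{\chi_+(q)}\ (\Re q\ge0,\ q\ne0),\qquad\Phi(q)=\frac{\chi_-(q)}{c\,k_-(-q)}\ (\Re q\le0,\ q\ne0).$$
The two definitions agree on $i\mathbb R\setminus\{0\}$, so $\Phi$ is continuous on $\mathbb C\setminus\{0\}$ and analytic off $i\mathbb R$, hence analytic on $\mathbb C\setminus\{0\}$ by Morera's theorem. We need four bounds, with constants that may depend on $k_\pm$:

* $|k_+(q)|\le c(1+|q|)$ for $\Re q\ge0$, since $|1-e^{-qy}|\le\min(2,|q|y)$;
* $|\chi_+(q)|\ge|v|/\sqrt{1+|v|}$ with $|v|=\sqrt{2|q|}$, so $|\chi_+|\ge c|q|^{1/4}$ for $|q|\ge1$ and $|\chi_+|\ge c|q|^{1/2}$ for $|q|\le1$;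
* $\Re k_-(-q)\ge k_-(0)>0$ for $\Re q\le0$, since $\Re(1-e^{qy})\ge0$;
* $|\chi_-(q)|\le\sqrt2\,|u|^{1/2}\le c(1+|q|)^{1/4}$ for $\Re q\le0$, since $|1+u|\ge|u|$.

So $|\Phi|\le c|q|^{-1/2}$ near $0$, and the singularity is removable. At infinity $|\Phi|\le c(1+|q|)^{3/4}$. By Liouville's theorem $\Phi$ is constant, and the constant is not $0$ since $\chi_-\not\equiv0$.

**Step 3: the law of $I$.** As $\chi_-(0)=1$, Step 2 gives
$$Ee^{-\theta I}=\frac{k_-(0)}{k_-(\theta)}=\frac{\chi_-(0)}{\chi_-(-\theta)}=\frac{\sqrt{1+\sqrt{1+2\theta}}}{\sqrt2\,\sqrt{1+2\theta}}.\tag{19}$$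

**Step 4: the law of $X^\circ(I)$.** This step recognizes a Gamma law. By (19) with $\theta=k^2/2$,
$$Ee^{ikX^\circ(I)}=Ee^{-k^2I/2}=\frac{\sqrt{1+\sqrt{1+k^2}}}{\sqrt2\,\sqrt{1+k^2}}=\Re(1+ik)^{-1/2}=\int_0^\infty\cos(kx)\frac{e^{-x}}{\sqrt{\pi x}}\,dx .$$
For the third equality, $\Re(1+ik)^{-1/2}=(1+k^2)^{-1/4}\cos(\frac12\arctan k)$ and $\cos^2(\frac12\arctan k)=\frac12(1+(1+k^2)^{-1/2})$, so both sides are positive with square $\frac{1+\sqrt{1+k^2}}{2(1+k^2)}$. The fourth is the real part of $\int_0^\infty e^{-ikx}\frac{e^{-x}}{\sqrt{\pi x}}dx=(1+ik)^{-1/2}$. Hence $X^\circ(I)$ is a symmetrized variable whose absolute value has density $e^{-x}/\sqrt{\pi x}$. Then $Ee^{-|X^\circ(I)|}=(1+1)^{-1/2}=2^{-1/2}$, and (16) gives $H=\sqrt2$. $\square$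

## 15. Proof of Theorem 3

**Step 1: the tail.** Lemma 7 gives the existence of $H$, Lemma 9 its value, and Lemma 6 then reads $q_\ell(x)\sim2\sqrt2(\ell-1)x\varphi(x)$ for fixed $\ell\ge2$.

**Step 2: the limit law.** We let the two one-scale bounds close in on each other. Take (3) with $C=0$. The event in question is $\{S(h)\le\sqrt h\,x(n)\}$, and by (4) $x\varphi(x)/h\to\pi^{-1/2}e^{-B/2}$. For fixed $\ell$ we have $mh\to1/\ell$ in (8) and $Nh\to1/(\ell-1)$ in (9), so the probability has limsup at most $\exp(-\frac{\ell-1}\ell\,2\sqrt2\,\pi^{-1/2}e^{-B/2})$ and liminf at least $\exp(-2\sqrt2\,\pi^{-1/2}e^{-B/2})$. Let $\ell\to\infty$. $\blacksquare$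

## 16. The exponent $\kappa_B$ and the proof of Theorem 2

Let $x_B(n)^2=2n+\log n-2\log\log n+B$, that is, (3) with $C=-2$. By (4),
$$\frac{2\sqrt2\,x_B\varphi(x_B)}h\sim\kappa_B\log n,\qquad\kappa_B=2\sqrt{2/\pi}\,e^{-B/2}.\tag{20}$$
The exponent $\kappa_B$ decreases in $B$, and $\kappa_B=2$ if and only if $e^{-B/2}=\sqrt{\pi/2}$, that is, $B=\log\frac2\pi$.

**Step 1: the liminf is at least $\log\frac2\pi$.** As in Theorem 1 we interpolate along scales with $n_{k+1}-n_k$ of order $1/n_k$, now with a small constant. Let $B<B'<\log\frac2\pi$, so $\kappa_{B'}>2$. Let $0<2\eta<B'-B$, $n_k=\sqrt{2\eta k}$, $h_k=e^{-n_k}$. Then $n_{k+1}-n_k=2\eta/(n_{k+1}+n_k)\le\eta/n_k$. If $S(h)\le\sqrt h\,x_B(n)$ for some $h\in[h_{k+1},h_k]$, then by monotonicity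
$$\frac{S(h_{k+1})^2}{h_{k+1}}\le e^{\eta/n_k}x_B(n_{k+1})^2=x_B(n_{k+1})^2+2\eta+o(1)\le x_{B'}(n_{k+1})^2$$
for large $k$. By (8), Theorem 3 with fixed $\ell$, and (20),
$$P\big(S(h_k)\le\sqrt{h_k}\,x_{B'}(n_k)\big)\le\exp\Big(-(1-o(1))\frac{\ell-1}\ell\,\kappa_{B'}\log n_k\Big)\le n_k^{-\kappa'}$$
for large $k$, with some $\kappa'>2$ if $\ell$ is chosen large. Since $\sum n_k^{-\kappa'}=\sum(2\eta k)^{-\kappa'/2}<\infty$, Borel–Cantelli gives $S(h)>\sqrt h\,x_B(n)$ for all small $h$, almost surely. So the liminf is at least $B$ for every $B<\log\frac2\pi$.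

Before the other half, we check the claim of Section 4 that sparse scales are not enough. Take $B=0$, which is $C=-2$ in Theorem 1. Then $\kappa_0=\sqrt{8/\pi}\approx1.596$. Along $n_k=k$, the bound just used with $\ell=4$ gives $P(S(e^{-k})\le e^{-k/2}x_0(k))\le k^{-1.19}$ for large $k$, since $\frac34\kappa_0>1.19$. This is summable: almost surely $S(e^{-k})>e^{-k/2}x_0(k)$ for all large $k$. The small values that put $\psi$ in $U$ therefore occur between the geometric scales, and we must use $n_k=k^\beta$ with $\beta<1$.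

**Step 2: the liminf is at most $\log\frac2\pi$.** Here Lemma 3 is used with $\beta$ close to $\frac12$. Let $B>\log\frac2\pi$, so $\kappa_B<2$, and choose $\beta\in(\frac12,1)$ with $\beta\kappa_B<1$. Use Lemma 3 with this $\beta$ and $x=x_B$. In (9) take $\ell=n$. Covering the range $[0,n]$ of $u$ by $\lceil n\rceil$ unit intervals $[j,j+1]$, for which $v\le u+1$ lies in $[j,j+2]$, and using Theorem 3 for $\ell=2$,
$$q_n(x)\le\lceil n\rceil\,q_2(x)\le(1+o(1))\,2\sqrt2\,n\,x\varphi(x).$$
With $N\le\frac1{(n-1)h}+2$ and (20), $Nq+Nq^2\le(1+o(1))\kappa_B\log n$. By (9) and (10),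
$$P(A_k)\ge n_k^{-\kappa_B-o(1)}=k^{-\beta\kappa_B-o(1)},$$
and $\sum_{k=K}^{2K}P(A_k)\to\infty$ because $\beta\kappa_B<1$. By Corollary 4 infinitely many $A_k$ occur almost surely, so the liminf is at most $B$ for every $B>\log\frac2\pi$. Together with Step 1 this proves the identity.

**Step 3: the statements about $b(t)$.** These translate the identity into the classes $L$ and $U$. If $\limsup b<B<\log\frac2\pi$, then almost surely, for all small $h$, $S(h)^2/h>x_B(n)^2\ge\psi(1/h)^2$, so $\psi\in L$. If $\liminf b>B>\log\frac2\pi$, then almost surely $S(h)^2/h\le x_B(n)^2\le\psi(1/h)^2$ for arbitrarily small $h$, so $\psi\in U$. The case $C=-2$ of Theorem 1 is $b=0>\log\frac2\pi$. $\blacksquare$
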